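\title{Ellipsoids are determined by their intrinsic volumes}

\begin{abstract}
We prove the conjecture of Gusakova and Zaporozhets that two ellipsoids in $\mathbb{R}^n$ with the same intrinsic volumes $V_1,\dots,V_n$ are congruent, for every $n$. More precisely, let $s_k$ be the $k$th elementary symmetric function of the squared semiaxes. For two non-congruent ellipsoids there is a $k$ such that $s_k$ and $V_k$ are both larger for the same ellipsoid. The proof extends $V_k$ to all positive vectors $s$, averages the Jacobian matrix over a segment in closed form, and shows that the rows of the averaged matrix are convex on both sides of the diagonal, by an inequality for sums of independent Bernoulli variables.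
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $B_n$ be the Euclidean unit ball in $\mathbb{R}^n$ and let $\kappa_k=\pi^{k/2}/\Gamma(\frac k2+1)$ be the volume of $B_k$. For a bounded convex set $K\subset\mathbb{R}^n$ the volume of the parallel body $K+tB_n$ is a polynomial in $t\ge0$, and the \emph{intrinsic volumes} $V_0(K),\dots,V_n(K)$ are its normalized coefficients:
\begin{equation}\label{eq:steiner}
\operatorname{Vol}(K+tB_n)=\sum_{k=0}^n\kappa_{n-k}V_k(K)\,t^{n-k}.
\end{equation}
Up to constant factors, $V_1$, $V_{n-1}$ and $V_n$ are the mean width, the surface area and the volume. The $V_k$ are invariant under rigid motions, and the normalization makes them independent of the ambient space: if $K$ lies in an $r$-dimensional affine subspace, they may be computed there, $V_r(K)$ is the $r$-dimensional volume of $K$, and $V_k(K)=0$ for $k>r$.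

Within a family of bodies described by $n$ parameters one may ask whether the $n$ numbers $V_1,\dots,V_n$ determine the body. For boxes they do. Let $Q=\prod_i[0,b_i]$ and sort the points of $Q+tB_n$ by the set $I$ of coordinates $i$ that lie in $[0,b_i]$; the piece belonging to $I$ has volume $\kappa_{n-|I|}t^{n-|I|}\prod_{i\in I}b_i$. Hence $V_k(Q)=e_k(b_1,\dots,b_n)$, the $k$th elementary symmetric function, and the side lengths are read off from the roots of $\sum_kV_k(Q)x^k=\prod_i(1+b_ix)$.

An \emph{ellipsoid} is the image of $B_n$ under an invertible affine map; up to a rigid motion it is $\{x:\sum_ix_i^2/a_i^2\le1\}$ with semiaxes $a_1,\dots,a_n>0$. This is again a family with $n$ parameters, but already for an ellipse $V_1=\frac12\int_0^{2\pi}(a_1^2\cos^2\phi+a_2^2\sin^2\phi)^{1/2}\,d\phi$, and no polynomial identity links the $V_k$ to the semiaxes as it does for boxes. Gusakova and Zaporozhets conjectured that the answer is nevertheless the same: two ellipsoids in $\mathbb{R}^n$ with equal $V_1,\dots,V_n$ are congruent.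 We take the problem from \cite{source} and prove the conjecture in every dimension.

\begin{theorem}\label{thm:main}
Let $n\ge1$. If $\mathcal{E}_1,\mathcal{E}_2\subset\mathbb{R}^n$ are ellipsoids with $V_k(\mathcal{E}_1)=V_k(\mathcal{E}_2)$ for $k=1,\dots,n$, then $\mathcal{E}_1$ and $\mathcal{E}_2$ are congruent.
\end{theorem}

For an ellipsoid $\mathcal{E}$ with semiaxes $a_i$ put $\lambda_i=a_i^2$ and
\[
P(x)=\prod_{i=1}^n(1+\lambda_ix)=\sum_{j=0}^ns_jx^j,\qquad s_0=1,\qquad s_j=s_j(\mathcal{E})=e_j(\lambda_1,\dots,\lambda_n)>0 .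
\]
We call $P$ the \emph{polynomial} and $s=(s_1,\dots,s_n)$ the \emph{coefficient vector} of $\mathcal{E}$. Two ellipsoids are congruent if and only if they have the same multiset of semiaxes, that is, the same $P$. The number $s_k$ is a natural partner of $V_k$: we have $V_n=\kappa_na_1\cdots a_n=\kappa_n\sqrt{s_n}$, and $V_k=\kappa_k\sqrt{s_k}$ when all but $k$ of the semiaxes are set to zero. For a genuine ellipsoid and $k<n$, however, $V_k$ depends on every $s_m$ (Lemma~\ref{lem:grad}), so a change of $s_k$ can be compensated in $V_k$ by changes of the other coefficients. The next theorem says that this cannot happen for all $k$ at once.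

\begin{theorem}[Comparison principle]\label{thm:comp}
If the ellipsoids $\mathcal{E}_1,\mathcal{E}_2\subset\mathbb{R}^n$ are not congruent, there is $k\in\{1,\dots,n\}$ with
\[
\bigl(s_k(\mathcal{E}_1)-s_k(\mathcal{E}_2)\bigr)\bigl(V_k(\mathcal{E}_1)-V_k(\mathcal{E}_2)\bigr)>0 .
\]
\end{theorem}

Theorem~\ref{thm:main} follows, since no such $k$ exists when all $V_k$ agree. For $n=1$ we have $V_1=2\sqrt{s_1}$ and nothing is left to prove, so from now on $n\ge2$.

The plan is to write the differences $V_k(\mathcal{E}_1)-V_k(\mathcal{E}_2)$ as a matrix applied to the differences $s_m(\mathcal{E}_1)-s_m(\mathcal{E}_2)$. Section~\ref{sec:formula} extends $V_k$ to a smooth function on the orthant $(0,\infty)^n$, and Section~\ref{sec:diff} averages its gradient over the segment between the two coefficient vectors in closed form. Section~\ref{sec:low} settles $n=2$ and $n=3$ by hand and shows what is missing for $n=4$, namely convexity of the rows of the matrix. Sections~\ref{sec:bernoulli} and~\ref{sec:matrix} supply it and complete the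 proof. Section~\ref{sec:cons} collects consequences: non-degeneracy of the Jacobian, stability, the necessity of every $V_k$, degenerate ellipsoids, and pairs of ellipsoids.

\section{Intrinsic volumes as functions of the coefficients}\label{sec:formula}

For $s\in(0,\infty)^n$ let $s_0=1$ and $P(x)=\sum_{j=0}^ns_jx^j$; here $P$ is not assumed to have real roots. For $1\le k\le n$ define
\begin{equation}\label{eq:calV}
\mathcal{V}_k(s)=\frac{\kappa_k}2\int_0^\infty x^{-\frac k2-1}F_k(x)\,P(x)^{-3/2}\,dx,\qquad F_k(x)=\sum_{0\le j<k\le m\le n}(m-j)\,s_js_m\,x^{j+m}.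
\end{equation}

\begin{proposition}\label{prop:formula}
If $\mathcal{E}$ is an ellipsoid with coefficient vector $s$, then $V_k(\mathcal{E})=\mathcal{V}_k(s)$ for $1\le k\le n$.
\end{proposition}

We recall what is needed from convex geometry; see \cite{schneider}. The mixed volumes $V(K[k],L[n-k])$ of two convex bodies are defined by $\operatorname{Vol}(\alpha K+\beta L)=\sum_k\binom nkV(K[k],L[n-k])\,\alpha^k\beta^{n-k}$ for $\alpha,\beta\ge0$, so that \eqref{eq:steiner} reads
\begin{equation}\label{eq:mixed}
\kappa_{n-k}V_k(K)=\binom nkV(K[k],B_n[n-k]).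
\end{equation}
Let $K$ be of class $C^\infty_+$ (smooth boundary, positive curvature), with support function $h(y)=\max_{x\in K}\langle x,y\rangle$. For $u\in S^{n-1}$ the Hessian $D^2h(u)$ annihilates $u$, and its eigenvalues on $u^\perp$ are the principal radii of curvature $r_1,\dots,r_{n-1}$ at the boundary point with normal $u$. The mixed volume in \eqref{eq:mixed} is $\frac1n$ times the integral of $h$ against the mixed area measure of $K[k-1],B_n[n-k]$, which has density $e_{k-1}(r_1,\dots,r_{n-1})/\binom{n-1}{k-1}$. Since $\binom nk=\frac nk\binom{n-1}{k-1}$,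
\begin{equation}\label{eq:curv}
\kappa_{n-k}V_k(K)=\frac1k\int_{S^{n-1}}h\,e_{k-1}(r_1,\dots,r_{n-1})\,du,\qquad1\le k\le n .
\end{equation}

\begin{proof}[Proof of Proposition~\ref{prop:formula}]
\emph{Radii of curvature.} For the centered ellipsoid, $h(y)=(\sum_i\lambda_iy_i^2)^{1/2}$. With $\Lambda=\operatorname{diag}(\lambda_i)$ we have $\nabla h=\Lambda y/h$ and $D^2h(u)=\Lambda/h-\Lambda uu^T\Lambda/h^3$. The identity $\det(A-vv^T)=\det A\,(1-v^TA^{-1}v)$ gives, for $t>0$,
\[
t\prod_{i=1}^{n-1}(t+r_i)=\det(tI+D^2h)=h^{-n}\prod_{i=1}^n(th+\lambda_i)\Bigl[1-h^{-2}\sum_l\frac{\lambda_l^2u_l^2}{th+\lambda_l}\Bigr].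
\]
Writing $1=h^{-2}\sum_l\lambda_lu_l^2$, the bracket becomes $th^{-1}\sum_l\lambda_lu_l^2/(th+\lambda_l)$. Therefore
\[
\prod_{i=1}^{n-1}(t+r_i)=h^{-n-1}\sum_l\lambda_lu_l^2\prod_{j\ne l}(th+\lambda_j),
\]
and the coefficient of $t^{n-k}$ is
\begin{equation}\label{eq:ek}
e_{k-1}(r)=h^{-k-1}\sum_lw_{kl}u_l^2,\qquad w_{kl}=\lambda_l\,e_{k-1}(\lambda_j:j\ne l).
\end{equation}

\emph{From the sphere to the half-line.} By \eqref{eq:curv} and \eqref{eq:ek} we need $\int_{S^{n-1}}u_l^2h^{-k}\,du$. A negative power of a quadratic form is a mixture of Gaussians, so consider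
\[
I_l=\int_{\mathbb{R}^n}\int_0^\infty y_l^2\,e^{-|y|^2}x^{\frac k2-1}e^{-xh(y)^2}\,dx\,dy .
\]
The inner integral contributes $\Gamma(\frac k2)h(y)^{-k}$, and in polar coordinates $y=\varrho u$ the radial factor is $\int_0^\infty\varrho^{n-k+1}e^{-\varrho^2}d\varrho=\frac12\Gamma(\frac{n-k}2+1)$. Thus $I_l=\frac12\Gamma(\frac k2)\Gamma(\frac{n-k}2+1)\int_{S^{n-1}}u_l^2h^{-k}du$. Integrating in $y$ first, the exponent is $-\sum_j(1+\lambda_jx)y_j^2$, and $\int e^{-cy^2}dy=\sqrt{\pi/c}$, $\int y^2e^{-cy^2}dy=\sqrt{\pi/c}/(2c)$ give $I_l=\frac12\pi^{n/2}\int_0^\infty x^{\frac k2-1}(1+\lambda_lx)^{-1}P^{-1/2}dx$. Since $\kappa_{n-k}\Gamma(\frac{n-k}2+1)=\pi^{(n-k)/2}$ and $\pi^{k/2}/(k\,\Gamma(\frac k2))=\kappa_k/2$,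
\begin{equation}\label{eq:lambda}
V_k=\frac{\kappa_k}2\int_0^\infty x^{\frac k2-1}P(x)^{-1/2}\sum_l\frac{w_{kl}}{1+\lambda_lx}\,dx .
\end{equation}

\emph{From the roots to the coefficients.} The number $w_{kl}$ is the coefficient of $y^{k-1}$ in $\lambda_lP(y)/(1+\lambda_ly)$. Using
\[
\frac{\lambda}{(1+\lambda x)(1+\lambda y)}=\frac1{y-x}\Bigl(\frac{\lambda y}{1+\lambda y}-\frac{\lambda x}{1+\lambda x}\Bigr),\qquad\sum_l\frac{\lambda_lx}{1+\lambda_lx}=\frac{xP'(x)}{P(x)},
\]
we see that $P(x)\sum_lw_{kl}/(1+\lambda_lx)$ is the coefficient of $y^{k-1}$ in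
\[
\frac{yP'(y)P(x)-xP'(x)P(y)}{y-x}=\sum_{j<m}(m-j)s_js_m\frac{y^mx^j-x^my^j}{y-x}=\sum_{j<m}(m-j)s_js_m\sum_{i=0}^{m-j-1}x^{m-1-i}y^{j+i}.
\]
The pair $(j,m)$ contributes to $y^{k-1}$ exactly when $j<k\le m$, and then with the power $x^{j+m-k}$. So this coefficient is $x^{-k}F_k(x)$, and \eqref{eq:lambda} becomes \eqref{eq:calV}.
\end{proof}

The gain of \eqref{eq:calV} over \eqref{eq:lambda} is that the roots have disappeared.

\begin{lemma}\label{lem:smooth}
Each $\mathcal{V}_k$ is finite and smooth on $(0,\infty)^n$, its derivatives may be taken under the integral, and $\mathcal{V}_n(s)=\kappa_n\sqrt{s_n}$ for all $s\in(0,\infty)^n$.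
\end{lemma}

\begin{proof}
For $s$ in a compact subset of the orthant, $P$ lies between two constant multiples of $1+x^n$. The exponents $j+m$ in $F_k$ lie between $k$ and $k-1+n$, so the integrand is $O(x^{\frac k2-1})$ at $0$ and $O(x^{\frac{k-n}2-2})$ at $\infty$, uniformly in $s$. A derivative in $s_m$ either falls on the power of $P$, which multiplies the integrand by a constant times the bounded function $x^m/P$, or falls on $F_k$, which produces a polynomial with the same range of exponents. The same bounds thus hold for all derivatives. For $k=n$ we have $F_n=s_nx^n(nP-xP')$, and for any $k$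
\begin{equation}\label{eq:exact}
x^{\frac k2-1}(kP-xP')P^{-3/2}=2\frac d{dx}\bigl[x^{k/2}P^{-1/2}\bigr].
\end{equation}
Hence $\mathcal{V}_n(s)=\kappa_ns_n\bigl[x^{n/2}P^{-1/2}\bigr]_0^\infty=\kappa_n\sqrt{s_n}$.
\end{proof}

\section{The gradient and its average over a segment}\label{sec:diff}

Differentiating the integrand of \eqref{eq:calV} in $s_m$ produces two terms of opposite sign, one from $F_k$ and one from $P^{-3/2}$. An integration by parts replaces their difference by a positive integrand that is linear in $s$ apart from the factor $P^{-3/2}$. For $1\le k\le n-1$ put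
\[
\Phi_k^-[P]=\sum_{j<k}(k-j)s_jx^j,\qquad\Phi_k^+[P]=\sum_{j>k}(j-k)s_jx^j .
\]
Both are positive for $x>0$; this is where $1\le k\le n-1$ is needed.

\begin{lemma}\label{lem:grad}
For $s\in(0,\infty)^n$ and $1\le k\le n-1$,
\[
\frac{\partial\mathcal{V}_k}{\partial s_m}=\frac{\kappa_k}4\int_0^\infty x^{m-\frac k2-1}\,\Phi_k^\pm[P]\,P^{-3/2}\,dx,
\]
with the sign $-$ for $k\le m\le n$ and the sign $+$ for $1\le m\le k$. For $m=k$ both formulas hold.
\end{lemma}

\begin{proof}
Split $P=L+U$ with $L=\sum_{j<k}s_jx^j$ and $U=\sum_{j\ge k}s_jx^j$. Then $kL-xL'=\Phi_k^-$, $xU'-kU=\Phi_k^+$, and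
\[
F_k=L\,xU'-xL'\,U=L\,xP'-xL'\,P=xU'\,P-U\,xP' .
\]
The $s_m$-derivative of the integrand in \eqref{eq:calV} is $x^{m-\frac k2-1}P^{-5/2}\,T$, where $T=x^{-m}(\partial F_k/\partial s_m)P-\frac32F_k$.

Let $m\ge k$. Then $\partial F_k/\partial s_m=x^m(mL-xL')$, so
\[
T=mLP+\tfrac12xL'P-\tfrac32LxP'=\tfrac12(kL-xL')P+\bigl[(m-\tfrac k2)LP+xL'P-\tfrac32LxP'\bigr].
\]
The bracket times $x^{m-\frac k2-1}P^{-5/2}$ is the derivative of $x^{m-k/2}LP^{-3/2}$. This function vanishes at $0$ because $m-\frac k2>0$, and at $\infty$ because $m-\frac k2+(k-1)-\frac{3n}2<0$. The formula with $\Phi_k^-$ follows.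

Let $m<k$. Then $\partial F_k/\partial s_m=x^m(xU'-mU)$, so
\[
T=-mUP-\tfrac12xU'P+\tfrac32UxP'=\tfrac12(xU'-kU)P-\bigl[(m-\tfrac k2)UP+xU'P-\tfrac32UxP'\bigr].
\]
Now the bracket times $x^{m-\frac k2-1}P^{-5/2}$ is the derivative of $x^{m-k/2}UP^{-3/2}$, which is $O(x^{m+k/2})$ at $0$ and $O(x^{m-k/2-n/2})$ at $\infty$; both boundary values vanish since $0<m<k<n$. This gives the formula with $\Phi_k^+$.

For $m=k$ the difference of the two integrands is the left side of \eqref{eq:exact}, because $\Phi_k^--\Phi_k^+=kP-xP'$, and $x^{k/2}P^{-1/2}$ vanishes at $0$ and at $\infty$ for $1\le k\le n-1$.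
\end{proof}

A nonsingular Jacobian gives only local injectivity. To compare two distant ellipsoids we integrate the gradient along the segment between their coefficient vectors. The segment may leave the set of ellipsoids, even when the volumes agree: the average of $(1+x)^3$ and $(1+10x)^2(1+x/100)$ has $s_1=11.505$ and $s_2=51.6$, whereas $s_1^2-3s_2=\frac12\sum_{i<j}(\lambda_i-\lambda_j)^2\ge0$ for a cubic with real roots. This is why $\mathcal{V}_k$ was defined on the whole orthant. On the other hand, the convexity of Section~\ref{sec:bernoulli} requires real roots. The way out is to carry out the integration along the segment explicitly, so that only the two endpoints remain.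

Let $P_1,P_2$ be the polynomials of two ellipsoids, not necessarily distinct, with coefficient vectors $s^{(1)},s^{(2)}$. Substitute $x=e^u$, $u\in\mathbb{R}$, and put
\[
G_k^\pm[P](u)=x^{-k/2}\,\Phi_k^\pm[P](x)\,P(x)^{-1/2},\qquad\Gamma_k^\pm=G_k^\pm[P_1]+G_k^\pm[P_2],\qquad\omega=\frac2{(\sqrt{P_1}+\sqrt{P_2})^2},
\]
and, for $1\le k,m\le n-1$,
\begin{equation}\label{eq:J}
J_{km}=\int_{\mathbb{R}}e^{mu}\,\omega(u)\,\Gamma_k^\pm(u)\,du,\qquad\text{sign $-$ for $m\ge k$, sign $+$ for $m\le k$.}
\end{equation}

\begin{proposition}\label{prop:diff}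
Let $s^\theta=(1-\theta)s^{(2)}+\theta s^{(1)}$. For $1\le k,m\le n-1$,
\[
\int_0^1\frac{\partial\mathcal{V}_k}{\partial s_m}(s^\theta)\,d\theta=\frac{\kappa_k}4J_{km}.
\]
In particular the integrals \eqref{eq:J} are finite and the two expressions for $J_{kk}$ agree. If $q=s^{(1)}-s^{(2)}$ has $q_n=0$, then
\begin{equation}\label{eq:diff}
\mathcal{V}_k(s^{(1)})-\mathcal{V}_k(s^{(2)})=\frac{\kappa_k}4\sum_{m=1}^{n-1}J_{km}q_m,\qquad1\le k\le n-1 .
\end{equation}
\end{proposition}

\begin{proof}
Fix $x>0$, let $R_i=\sqrt{P_i(x)}$ and $p_\theta=(1-\theta)R_2^2+\theta R_1^2$. If $\Delta=R_1^2-R_2^2\ne0$, integration by parts and $\int_0^1p_\theta^{-1/2}d\theta=2(R_1-R_2)/\Delta=2/(R_1+R_2)$ give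
\[
\int_0^1\theta\,p_\theta^{-3/2}d\theta=-\frac2{\Delta R_1}+\frac2\Delta\cdot\frac2{R_1+R_2}=\frac{2(R_1-R_2)}{\Delta R_1(R_1+R_2)}=\frac2{R_1(R_1+R_2)^2}=\frac\omega{R_1}.
\]
If $\Delta=0$, both ends of this chain equal $\frac12R_1^{-3}$. Exchanging the roles of the endpoints, $\int_0^1(1-\theta)p_\theta^{-3/2}d\theta=\omega/R_2$. The polynomial $P_\theta$ of $s^\theta$ satisfies $P_\theta(x)=p_\theta$ and $\Phi_k^\pm[P_\theta]=(1-\theta)\Phi_k^\pm[P_2]+\theta\Phi_k^\pm[P_1]$, so
\[
\int_0^1\Phi_k^\pm[P_\theta]\,P_\theta^{-3/2}\,d\theta=\omega\Bigl(\frac{\Phi_k^\pm[P_1]}{R_1}+\frac{\Phi_k^\pm[P_2]}{R_2}\Bigr)=\omega\,x^{k/2}\,\Gamma_k^\pm .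
\]
Integrate the formula of Lemma~\ref{lem:grad} over $\theta$, exchange the integrals (the integrand is positive), and use $x^{m-1}dx=e^{mu}du$. The left side is finite as the integral of a continuous function. Formula \eqref{eq:diff} follows by integrating $\frac d{d\theta}\mathcal{V}_k(s^\theta)=\sum_mq_m\,\partial_m\mathcal{V}_k(s^\theta)$.
\end{proof}

In \eqref{eq:J} the row index enters only through $\Gamma_k^\pm$, each summand of which depends on a single ellipsoid; the column index enters only through $e^{mu}$; and the two ellipsoids interact only in the weight $\omega$, which is the same for all entries.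

\section{Tilted measures and low dimensions}\label{sec:low}

Put $d=n-1$. Since the columns differ by the factors $e^{mu}$, we normalize them to probability measures. As $\omega\to\frac12$ for $u\to-\infty$ and $\omega=O(e^{-nu})$ for $u\to+\infty$, the function $e^{mu}\omega$ decays exponentially at both ends for $1\le m\le d$. Define
\[
M_m=\int_{\mathbb{R}}e^{mu}\omega\,du,\qquad d\nu_m=M_m^{-1}e^{mu}\omega\,du,\qquad\tau_m=\int u\,d\nu_m,\qquad c_{km}=\frac{J_{km}}{M_m}>0 .
\]
Thus $c_{km}=\int\Gamma_k^-d\nu_m$ for $m\ge k$ and $c_{km}=\int\Gamma_k^+d\nu_m$ for $m\le k$. For $m=n$ the mass would be infinite; this is why the coefficient $s_n$ is treated separately.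

Theorem~\ref{thm:comp} now reduces to a statement about the matrix $(c_{km})$. Let the ellipsoids be non-congruent, so that $q\ne0$. If $q_n\ne0$, then $k=n$ works, since $V_n=\kappa_n\sqrt{s_n}$. If $q_n=0$, put $z_m=M_mq_m$; then $z\in\mathbb{R}^d$ is nonzero, $z_k$ has the sign of $q_k$, and $V_k(\mathcal{E}_1)-V_k(\mathcal{E}_2)=\frac{\kappa_k}4\sum_mc_{km}z_m$ by Propositions~\ref{prop:formula} and~\ref{prop:diff}. So it suffices to prove:
\begin{equation}\label{eq:goal}
\text{for every $z\in\mathbb{R}^d\setminus\{0\}$ there is $k$ with}\quad z_k\sum_{m=1}^dc_{km}z_m>0 .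
\end{equation}

Raising $m$ moves mass to the right, in the following sense.

\begin{lemma}\label{lem:mono}
Let $1\le m<d$ and let $g$ be integrable for $\nu_m$ and $\nu_{m+1}$. If $g$ is strictly increasing, then $\int g\,d\nu_{m+1}>\int g\,d\nu_m$; if $g$ is strictly decreasing, the reverse inequality holds. In particular $\tau_1<\dots<\tau_d$.
\end{lemma}

\begin{proof}
Since $e^u\,d\nu_m=(M_{m+1}/M_m)\,d\nu_{m+1}$,
\[
\frac{M_{m+1}}{M_m}\Bigl(\int g\,d\nu_{m+1}-\int g\,d\nu_m\Bigr)=\operatorname{Cov}_{\nu_m}(e^u,g)=\frac12\iint(e^u-e^v)\bigl(g(u)-g(v)\bigr)\,d\nu_m(u)\,d\nu_m(v),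
\]
and for $u\ne v$ the last integrand is positive if $g$ increases and negative if $g$ decreases.
\end{proof}

\emph{Dimension two.} The matrix is the single positive number $c_{11}$, and \eqref{eq:goal} holds. Among ellipses of given area, the perimeter increases strictly with $a_1^2+a_2^2$.

\emph{Dimension three.} The matrix is $2\times2$. The first row consists of the averages of $\Gamma_1^-$ against $\nu_1,\nu_2$, and the second row of the averages of $\Gamma_2^+$; here we use the freedom of sign on the diagonal. Now $\Phi_1^-=1$ and $\Phi_2^+=s_3x^3$, so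
\[
G_1^-[P]=(xP)^{-1/2},\qquad G_2^+[P]=s_3\,(x^{-4}P)^{-1/2}.
\]
The function $xP$ is strictly increasing and $x^{-4}P=\sum_{j\le3}s_jx^{j-4}$ is strictly decreasing. Hence $\Gamma_1^-$ decreases and $\Gamma_2^+$ increases, and Lemma~\ref{lem:mono} gives $c_{11}>c_{12}$ and $c_{22}>c_{21}$. Choose $k$ with $|z_k|$ maximal and let $m$ be the other index. Then $z_k(c_{kk}z_k+c_{km}z_m)\ge(c_{kk}-c_{km})z_k^2>0$. This proves Theorem~\ref{thm:comp} for $n=3$.

\emph{Dimension four.} The entries of each row still decrease away from the diagonal, but for a $3\times3$ matrix this does not suffice: in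
\begin{equation}\label{eq:bad}
\begin{pmatrix}4&3&1\\5&6&5\\1&3&4\end{pmatrix}
\end{equation}
the second row is the sum of the other two, so the matrix is singular and \eqref{eq:goal} fails for a vector in its kernel. Such a relation would be impossible if the first and the third row were convex functions of three common nodes $\tau_1<\tau_2<\tau_3$, since a sum of convex functions has no strict maximum at the middle node. We are led to prove that the functions $G_k^\pm$ are convex, and that their convexity passes to the rows of $(c_{km})$ with nodes that do not depend on $k$.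

\section{A convexity property of Bernoulli sums}\label{sec:bernoulli}

From now on a prime denotes $d/du$. Consider first $G=G_1^-[P]=(xP)^{-1/2}$. With $\mu=(\log P)'$ we have $(\log G)'=-\frac12(1+\mu)$, hence $G''/G=\frac14(1+\mu)^2-\frac12\mu'$. If $P=\prod(1+\lambda_ix)$, then $\mu=\sum_ip_i$ with $p_i=\lambda_ix/(1+\lambda_ix)$ and $p_i'=p_i(1-p_i)$, so $\mu'\le\mu$ and $G''/G\ge\frac14(1+\mu^2)>0$. Positivity of the coefficients alone is not enough. For $P=1+x^4$ and $p=x^4/(1+x^4)$ we get $\mu=4p$, $\mu'=16p(1-p)$, and $4G''/G=1-24p+48p^2=-2$ at $p=\frac14$; by continuity $G$ is not convex for $P=1+\eta(x+x^2+x^3)+x^4$ with small $\eta>0$.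

The quantities $\mu$ and $\mu'$ are the mean and the variance of the distribution $s_jx^j/P$ on $\{0,\dots,n\}$. Real roots make it the distribution of a sum of independent Bernoulli variables, and in this form the argument extends to all $k$. We write $y_+=\max(y,0)$.

\begin{lemma}\label{lem:convex}
Let $P=\prod_{i=1}^n(1+\lambda_ix)$ with $\lambda_i>0$, and let $1\le k\le n-1$. Then $G_k^-[P]$ and $G_k^+[P]$ are positive and strictly convex in $u$; moreover $G_k^-[P]$ is strictly decreasing and $G_k^+[P]$ is strictly increasing.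
\end{lemma}

\begin{proof}
For $x=e^u$ let $N=\varepsilon_1+\dots+\varepsilon_n$, where the $\varepsilon_i\in\{0,1\}$ are independent with $\Pr(\varepsilon_i=1)=p_i=\lambda_ix/(1+\lambda_ix)$. Summing over the subsets of size $j$ gives $\Pr(N=j)=s_jx^j/P$. Let $\mu=\mathbb{E}N=(\log P)'$ and $\sigma^2=\operatorname{Var}N=\sum_ip_i(1-p_i)=\mu'>0$. Since $\Pr(N=j)'=(j-\mu)\Pr(N=j)$, the expectation $a(u)=\mathbb{E}f(N)$ of a fixed function $f$ satisfies
\[
a'=\mathbb{E}[(N-\mu)f(N)],\qquad a''=\mathbb{E}[(N-\mu)^2f(N)]-\sigma^2a .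
\]

Take $f(j)=(k-j)_+$ for the sign $-$ and $f(j)=(j-k)_+$ for the sign $+$. Then $a=\Phi_k^\pm/P>0$ and $G=G_k^\pm[P]=\rho a$ with $\rho=x^{-k/2}P^{1/2}$. From $\rho'=\frac12(\mu-k)\rho$ and $\rho''=[\frac14(\mu-k)^2+\frac12\sigma^2]\rho$ we obtain
\[
\frac{G''}\rho=a''+(\mu-k)a'+\bigl[\tfrac14(\mu-k)^2+\tfrac12\sigma^2\bigr]a .
\]
The last term is positive. With $g(j)=(j-k)f(j)$, the first two combine to
\[
a''+(\mu-k)a'=\mathbb{E}[(N-\mu)(N-k)f(N)]-\sigma^2a=\operatorname{Cov}(N,g(N))-\sigma^2a ,
\]
so strict convexity follows once we show $\operatorname{Cov}(N,g(N))\ge\sigma^2\,\mathbb{E}f(N)$.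

Let $N_i=N-\varepsilon_i$, which is independent of $\varepsilon_i$. Then $\mathbb{E}[\varepsilon_ig(N)]=p_i\mathbb{E}g(N_i+1)$ and $\mathbb{E}g(N)=p_i\mathbb{E}g(N_i+1)+(1-p_i)\mathbb{E}g(N_i)$. Hence
\begin{equation}\label{eq:cov}
\operatorname{Cov}(N,g(N))=\sum_i\operatorname{Cov}(\varepsilon_i,g(N))=\sum_ip_i(1-p_i)\,\mathbb{E}[g(N_i+1)-g(N_i)],
\end{equation}
and it is enough to prove the pointwise bound $g(N_i+1)-g(N_i)\ge f(N)$. For every integer $y$,
\begin{equation}\label{eq:int}
y_+^2-(y-1)_+^2\ge y_+ ,
\end{equation}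
because the left side is $2y-1\ge y$ for $y\ge1$ and both sides vanish for $y\le0$.

For the sign $-$ we have $g(j)=-(k-j)_+^2$. By \eqref{eq:int} with $y=k-N_i$, and since $N_i\le N$,
\[
g(N_i+1)-g(N_i)=y_+^2-(y-1)_+^2\ge(k-N_i)_+\ge(k-N)_+=f(N).
\]
For the sign $+$ we have $g(j)=(j-k)_+^2$. By \eqref{eq:int} with $y=N_i+1-k$, and since $N\le N_i+1$,
\[
g(N_i+1)-g(N_i)=y_+^2-(y-1)_+^2\ge(N_i+1-k)_+\ge(N-k)_+=f(N).
\]
In both cases $G''\ge[\frac14(\mu-k)^2+\frac12\sigma^2]\,G>0$.

Finally, $G_k^-=O(x^{\frac k2-1-\frac n2})\to0$ as $u\to+\infty$, and $G_k^+=O(x^{\frac k2+1})\to0$ as $u\to-\infty$. The derivative of $G_k^-$ is strictly increasing; were it nonnegative at some point, the positive function $G_k^-$ would increase from there on and could not tend to $0$. So $(G_k^-)'<0$, and the same argument at $-\infty$ gives $(G_k^+)'>0$.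
\end{proof}

Real roots were used through the independence in \eqref{eq:cov}, and integrality through \eqref{eq:int}, which is false for $0<y<1$. Adding the statements for $P_1$ and $P_2$, we find that $\Gamma_k^\pm$ are strictly convex, $\Gamma_k^-$ is strictly decreasing and $\Gamma_k^+$ is strictly increasing.

\section{Matrices with convex rows}\label{sec:matrix}

The nodes for which the rows of $(c_{km})$ are convex are the means $\tau_m$: if $g(u)=\alpha+\beta u$, then $\int g\,d\nu_m=\alpha+\beta\tau_m$, so affine functions of $u$ produce affine functions of $\tau_m$. Denote the slopes of row $k$ by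
\[
\gamma_{km}=\frac{c_{k,m+1}-c_{km}}{\tau_{m+1}-\tau_m},\qquad1\le m<d .
\]

\begin{lemma}\label{lem:rows}
For each $k$ the following hold.
\begin{itemize}
\item[(M)] $\gamma_{km}>0$ for $m<k$ and $\gamma_{km}<0$ for $m\ge k$.
\item[(C)] $\gamma_{k,m-1}<\gamma_{km}$ for $1<m<d$, $m\ne k$.
\end{itemize}
In words: as a function of $\tau_m$, row $k$ is strictly increasing and strictly convex on $\{1,\dots,k\}$, and strictly decreasing and strictly convex on $\{k,\dots,d\}$.
\end{lemma}

\begin{proof}
For $m<k$ both $c_{km}$ and $c_{k,m+1}$ are averages of $\Gamma_k^+$, and for $m\ge k$ both are averages of $\Gamma_k^-$. So (M) follows from Lemmas~\ref{lem:mono} and~\ref{lem:convex}.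

Let $1<m<d$ and $m\ne k$. The three entries $c_{k,m-1},c_{km},c_{k,m+1}$ are averages of one strictly convex function $\Gamma$, equal to $\Gamma_k^+$ if $m<k$ and to $\Gamma_k^-$ if $m>k$. Let $\beta=(\tau_{m+1}-\tau_m)/(\tau_{m+1}-\tau_{m-1})\in(0,1)$, so that $\tau_m=\beta\tau_{m-1}+(1-\beta)\tau_{m+1}$. The inequality in (C) says that $\beta(c_{km}-c_{k,m-1})<(1-\beta)(c_{k,m+1}-c_{km})$, that is, $\int\Gamma\,d\chi>0$ for the signed measure
\[
\chi=\beta\nu_{m-1}+(1-\beta)\nu_{m+1}-\nu_m .
\]
By the choice of $\beta$, $\chi$ annihilates $1$ and $u$. Its density is $e^{mu}\omega(u)\varphi(u)$, where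
\[
\varphi(u)=\frac\beta{M_{m-1}}e^{-u}+\frac{1-\beta}{M_{m+1}}e^u-\frac1{M_m}.
\]
The function $\varphi$ is strictly convex and tends to $+\infty$ at both ends, and it is negative somewhere because $\chi(\mathbb{R})=0$. So it is negative on an interval $(\xi_1,\xi_2)$ and positive outside $[\xi_1,\xi_2]$. Let $\ell$ be the affine function that agrees with $\Gamma$ at $\xi_1$ and $\xi_2$. By strict convexity $\Gamma-\ell$ is also negative on $(\xi_1,\xi_2)$ and positive outside $[\xi_1,\xi_2]$. Therefore $\int\Gamma\,d\chi=\int(\Gamma-\ell)\,\varphi\,e^{mu}\omega\,du>0$.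
\end{proof}

What remains is linear algebra. Regard row $k$ as a piecewise linear function of $\tau$, constant outside $[\tau_1,\tau_d]$. By (M) and (C) its slope jumps upward at every node except $\tau_k$. Summing by parts twice moves this second difference onto a second primitive $\psi$ of the measure with masses $z_l$ at $\tau_l$, and \eqref{eq:goal} becomes a minimum principle for $\psi$.

\begin{lemma}\label{lem:matrix}
Let $\tau_1<\dots<\tau_d$ and let $(c_{km})_{k,m=1}^d$ be positive numbers satisfying \textup{(M)} and \textup{(C)}. Then \eqref{eq:goal} holds. In particular the matrix $(c_{km})$ is nonsingular.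
\end{lemma}

\begin{proof}
Put $\gamma_{k0}=\gamma_{kd}=0$ and $\delta_{km}=\gamma_{km}-\gamma_{k,m-1}$ for $1\le m\le d$. The sum $\sum_m\delta_{km}$ telescopes to $0$. For $m\ne k$ we have $\delta_{km}>0$: by (C) if $1<m<d$, and by (M) at the ends, where $\delta_{k1}=\gamma_{k1}>0$ for $k>1$ and $\delta_{kd}=-\gamma_{k,d-1}>0$ for $k<d$. The function $\tau\mapsto c_{k1}+\sum_m\delta_{km}(\tau-\tau_m)_+$ equals $c_{k1}$ at $\tau_1$ and has slope $\delta_{k1}+\dots+\delta_{kl}=\gamma_{kl}$ on $(\tau_l,\tau_{l+1})$, so it equals $c_{kl}$ at $\tau_l$. With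
\[
S=\sum_lz_l,\qquad\psi(\tau)=\sum_lz_l(\tau_l-\tau)_+ ,
\]
this gives
\begin{equation}\label{eq:min}
\sum_lc_{kl}z_l=c_{k1}S+\sum_m\delta_{km}\psi(\tau_m)=c_{k1}S+\sum_{m\ne k}\delta_{km}\bigl(\psi(\tau_m)-\psi(\tau_k)\bigr).
\end{equation}

The expression in \eqref{eq:goal} does not change when $z$ is replaced by $-z$, so we may assume $S\ge0$. The function $\psi$ is continuous and piecewise linear. Its slope is $-S\le0$ on $(-\infty,\tau_1)$ and $0$ on $(\tau_d,\infty)$, and it changes only at the nodes, by $z_l$ at $\tau_l$. Consequently $\psi$ attains its minimum over $\mathbb{R}$, and it is not constant because $z\ne0$. The set of minimizers is closed, nonempty and different from $\mathbb{R}$, so it has a boundary point $\tau^*$. At $\tau^*$ the left slope is $\le0$ and the right slope is $\ge0$, and they are not both zero, for otherwise $\psi$ would be constant near $\tau^*$. Thus the slope jumps upward at $\tau^*$, which means that $\tau^*=\tau_k$ for some $k$ with $z_k>0$.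

For this $k$ all terms on the right of \eqref{eq:min} are nonnegative. If $S>0$, the first is positive. If $S=0$, then $\psi$ is constant on both unbounded pieces; being non-constant, it cannot take the same value at all nodes, so $\psi(\tau_m)>\psi(\tau_k)$ for some $m\ne k$. In both cases $\sum_lc_{kl}z_l>0$.
\end{proof}

Condition (C) with common nodes cannot be dropped, as \eqref{eq:bad} shows: its first row is convex only if $\tau_3-\tau_2\ge2(\tau_2-\tau_1)$, and its third row only if $\tau_2-\tau_1\ge2(\tau_3-\tau_2)$. Positivity is used in the term $c_{k1}S$; the singular matrix with rows $(1,-1)$ and $(-1,1)$ satisfies (M) and (C).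

\begin{proof}[Proof of Theorem~\ref{thm:comp}]
In Section~\ref{sec:low} the theorem was reduced to \eqref{eq:goal} for the matrix $c_{km}=J_{km}/M_m$. Its entries are positive, the nodes increase by Lemma~\ref{lem:mono}, and (M) and (C) hold by Lemma~\ref{lem:rows}. Lemma~\ref{lem:matrix} gives \eqref{eq:goal}.
\end{proof}

As noted in the introduction, Theorem~\ref{thm:main} follows.

\section{Consequences}\label{sec:cons}

Write $\mathcal{V}=(\mathcal{V}_1,\dots,\mathcal{V}_n)$.

\begin{proposition}[Non-degeneracy]\label{prop:jac}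
At every coefficient vector $s$ of an ellipsoid, repeated semiaxes allowed, the Jacobian matrix $(\partial\mathcal{V}_k/\partial s_m)_{k,m=1}^n$ is nonsingular.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:smooth} the last row is $(0,\dots,0,\kappa_n/(2\sqrt{s_n}))$, so it suffices to treat the block $k,m\le n-1$. Proposition~\ref{prop:diff} with $P_1=P_2$ shows that its entries are $\frac{\kappa_k}4J_{km}=\frac{\kappa_k}4c_{km}M_m$, and $(c_{km})$ is nonsingular by Lemmas~\ref{lem:rows} and~\ref{lem:matrix}.
\end{proof}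

\begin{proposition}[Stability]\label{prop:stab}
For $0<r<R$ there is $C=C(n,r,R)$ such that
\[
|s-\tilde s|\le C\,\bigl|(V_k(\mathcal{E}))_{k=1}^n-(V_k(\tilde{\mathcal{E}}))_{k=1}^n\bigr|
\]
for all ellipsoids $\mathcal{E},\tilde{\mathcal{E}}$ with semiaxes in $[r,R]$ and coefficient vectors $s,\tilde s$.
\end{proposition}

\begin{proof}
The coefficient vectors in question form a compact set $\Sigma\subset(0,\infty)^n$. If no $C$ exists, there are $s^j,\tilde s^j\in\Sigma$ with $|s^j-\tilde s^j|>j\,|\mathcal{V}(s^j)-\mathcal{V}(\tilde s^j)|$. Along a subsequence $s^j\to s$ and $\tilde s^j\to\tilde s$ in $\Sigma$. The left sides are bounded, so $\mathcal{V}(s)=\mathcal{V}(\tilde s)$, and $s=\tilde s$ by Theorem~\ref{thm:main}. By Proposition~\ref{prop:jac} and the inverse function theorem, $\mathcal{V}$ maps a neighborhood of $s$ diffeomorphically onto a neighborhood of $\mathcal{V}(s)$, and the inverse is Lipschitz on a small ball around $\mathcal{V}(s)$. This contradicts the inequality for large $j$.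
\end{proof}

\begin{proposition}[No intrinsic volume can be omitted]\label{prop:sharp}
For $n\ge2$ and every $k\in\{1,\dots,n\}$ there are non-congruent ellipsoids with $V_i(\mathcal{E}_1)=V_i(\mathcal{E}_2)$ for all $i\ne k$.
\end{proposition}

\begin{proof}
Let the $\lambda_i$ be distinct. The polynomials $\partial P/\partial\lambda_i=x\prod_{j\ne i}(1+\lambda_jx)$ are linearly independent, since at $x=-1/\lambda_l$ only the $l$th is nonzero. So $\lambda\mapsto s$ is a local diffeomorphism there, and by Proposition~\ref{prop:jac} so is $s\mapsto\mathcal{V}(s)$. Hence the vectors $(V_1,\dots,V_n)$ of ellipsoids fill an open ball. Two points of the ball that differ only in the $k$th coordinate belong to ellipsoids that are not congruent, because their $V_k$ differ.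
\end{proof}

\begin{proposition}[Degenerate ellipsoids]\label{prop:deg}
Theorem~\ref{thm:main} holds if some semiaxes are allowed to vanish.
\end{proposition}

\begin{proof}
By the properties recalled after \eqref{eq:steiner}, the dimension $r$ of such a set is the largest $k\ge1$ with $V_k>0$, and $r=0$ if there is none. So the two sets have the same dimension $r$. If $r=0$ they are points. Otherwise move both into the same $r$-dimensional subspace, where they are ellipsoids with equal $V_1,\dots,V_r$, and apply Theorem~\ref{thm:main} in $\mathbb{R}^r$.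
\end{proof}

\begin{proposition}[Pairs of ellipsoids]\label{prop:pairs}
Let $E_1,F_1,E_2,F_2\subset\mathbb{R}^n$ be ellipsoids. If
\[
V(E_1[k],F_1[n-k])=V(E_2[k],F_2[n-k])\qquad\text{for }k=0,\dots,n,
\]
then there is a linear map $\varphi$ with $|\det\varphi|=1$ such that $\varphi E_1$ and $\varphi F_1$ are translates of $E_2$ and $F_2$. The converse also holds.
\end{proposition}

\begin{proof}
By their definition, the mixed volumes do not change when either body is translated or when a linear map with $|\det|=1$ is applied to both; this proves the converse. The case $k=0$ of the hypothesis gives $\operatorname{Vol}F_1=\operatorname{Vol}F_2$, so there are linear maps $T_i$ with $|\det T_i|=1$ such that $T_1F_1$ and $T_2F_2$ are translates of the same ball $\varrho B_n$. By \eqref{eq:mixed},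
\[
V(E_i[k],F_i[n-k])=V(T_iE_i[k],\varrho B_n[n-k])=\varrho^{n-k}\kappa_{n-k}\binom nk^{-1}V_k(T_iE_i).
\]
Thus $T_1E_1$ and $T_2E_2$ have the same intrinsic volumes, and by Theorem~\ref{thm:main} there is an orthogonal map $O$ such that $OT_1E_1$ is a translate of $T_2E_2$. Let $\varphi=T_2^{-1}OT_1$. Then $\varphi E_1$ is a translate of $E_2$, and $\varphi F_1$ is a translate of $T_2^{-1}O(\varrho B_n)=T_2^{-1}(\varrho B_n)$, hence of $F_2$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Uniqueness of a Three-Dimensional Ellipsoid with Given Intrinsic Volumes},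
\texttt{http://amj.math.stonybrook.edu/pdf-Springer-final/020-0137.pdf}

\bibitem{schneider}
Schneider, \emph{Convex Bodies: The Brunn--Minkowski Theory}.

\end{thebibliography}
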